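# Which powers of a surface homeomorphism extend to a compression body?

## 1. The guess that $h$ itself extends, tested on the sphere and the torus

A closed surface $S$ is the outer boundary of a 3-manifold $C$, and $h$ is a homeomorphism of $S$. Perhaps $h$ does not extend over $C$, but $h^{1000}$ does. The first guess is that this cannot happen: *if some power of $h$ extends to $C$, then $h$ extends to $C$.* We fix the words and then test the guess.

Let $S_g$ be the closed orientable surface of genus $g$.

**Definition (compression body).** An $S_g$-compression body is a compact orientable 3-manifold $C$ obtained from $S_g\times[0,1]$ by attaching 2-handles along a collection of disjoint simple closed curves in $S_g\times\{1\}$ and capping off any resulting 2-sphere boundary components with 3-balls. Its exterior boundary $S_g\times\{0\}$ is identified with $S_g$. A homeomorphism $h:S_g\to S_g$ *extends* to $C$ if there is a homeomorphism $H:C\to C$ with $H|_{S_g}=h$. Homeomorphisms may reverse orientation.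

A *meridian* of $C$ is an essential simple closed curve in $S_g$ that bounds a disc in $C$; $C$ is *nontrivial* if it has one. Three examples to keep in mind: with no curves we get the trivial $S_g\times[0,1]$; with $g$ disjoint curves cutting $S_g$ into a planar surface we get a handlebody; with one curve $c$ separating $S_g$ into pieces of genus $a,b\ge1$ we get a compression body with fundamental group $\pi_1(S_a)*\pi_1(S_b)$ and two interior boundary components, of genus $a$ and $b$.

**Genus 0.** Here $C$ is a ball or $S^2\times I$, and every homeomorphism of $S^2$ extends, by coning or as a product. The guess is right.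

**Genus 1.** On the torus all essential curves in a disjoint family are parallel, so $C$ is $T^2\times I$ (everything extends) or a solid torus. Let $v\in\mathbb Z^2=H_1(T^2;\mathbb Z)$ be the primitive class of the meridian of the solid torus and regard $h$ as a matrix in $GL_2(\mathbb Z)$. Then $h$ extends exactly when $hv=\pm v$: if $h$ carries the meridian to a curve isotopic to itself, extend over a meridian disc and then over the remaining ball.

Now take $h=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. It has no rational eigenvector, so $h$ does not extend; but $h^2=-1$ does. The guess is false already here. With $h=\begin{pmatrix}0&-1\\1&-1\end{pmatrix}$, of characteristic polynomial $t^2+t+1$, neither $h$ nor $h^2$ has a rational eigenvector, while $h^3=1$. So the third power may be needed.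

Nothing worse happens on the torus. Suppose $h^kv=\pm v$. Then $h^{2k}v=v$ and $\det h^{2k}=1$, so both eigenvalues of $h^{2k}$ are $1$ and the eigenvalues of $h$ are roots of unity of degree at most 2 over $\mathbb Q$.

* If $h=\varepsilon(1+\nu)$ with $\varepsilon=\pm1$ and $\nu^2=0$, then either $\nu=0$ or the only line preserved by $h^k=\varepsilon^k(1+k\nu)$ is $\ker\nu$, which $h$ preserves too. So $h$ extends.
* If the eigenvalues are $1,-1$, then $h^2=1$ extends.
* If the eigenvalues have order $4$, then $h^2=-1$ extends; if they have order $3$ or $6$, then $h^3=\pm1$ extends.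

So on the torus one of $h,h^2,h^3$ extends. Notice the first case: a Dehn twist has infinite order, yet it causes no delay. The delay comes only from *distinct eigenvalues of $h$ whose $k$-th powers coincide*. This observation will grow into the proof.

**Genus $g\ge3$.** View $S_g$ as a sphere with $g$ holes, arranged symmetrically, with a one-holed torus attached at each hole, and let $h$ be the rotation of order $g$ that permutes the tori cyclically. Let $C$ have the single attaching curve $c$, the boundary of one of the tori. Then $h^g=\mathrm{id}$ extends. We shall see in Section 10 that $c$ is the only meridian of $C$ up to isotopy, so that $h^j$ cannot extend unless $g\mid j$. So any bound must grow with $g$.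

What survives of the guess is a conjecture, posed in "Bounded Powers Extend:" (https://boots.bc.edu/islandora/object/bc-ir:108748/datastream/PDF/download/bc-ir_108748.pdf). For $S_g$-compression bodies $C'\subset C$ we require that $C'$ has the same exterior boundary $S_g$ as $C$, and that $C'$ is nontrivial (not homeomorphic to $S_g\times[0,1]$) if $C$ is.

**Conjecture.** If $h:S_g\to S_g$ is a homeomorphism and $C$ is an $S_g$-compression body such that $h^k$ extends to $C$ for some integer $k\ge1$, then there is an $S_g$-compression body $C'\subset C$ such that for some integer $j$ with $1\le j\le m(g)$ the power $h^j$ extends to $C'$. Here $m$ is a single increasing function of $g$ alone, independent of $h$ and $C$.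

## 2. The mod 3 exponent and the torsion exponent

The conjecture is true, and no shrinking of $C$ is needed.

**Theorem 1.** Suppose $h^k$ extends to $C$ for some $k\ge1$. Let $j$ be the order of $h_*$ on $H_1(S_g;\mathbb Z/3)$. Then $h^j$ extends to $C$, and $1\le j\le9^g$. So the conjecture holds with $C'=C$ and $m(g)=9^g$.

For $g=0$ we have $j=1$ and Section 1 gives the result. From now on $g\ge1$, and we write $S=S_g$, $\pi=\pi_1(S)$.

A second theorem measures the exponent more exactly. For a homeomorphism $h$ let $\Gamma(h)\subset\overline{\mathbb Q}^{*}$ be the multiplicative group generated by the eigenvalues of $h_*$ on $H_1(S;\mathbb Q)$. It is a finitely generated abelian group, so its torsion subgroup is a finite group of roots of unity, hence cyclic. Let $e(h)$ be its order.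

*Examples.* For the torus maps of order $3,4,6$ we get $e(h)=3,4,6$. The torsion can be present although no eigenvalue is a root of unity: glue two copies $T_1,T_2$ of a one-holed torus $T$ along their boundaries by a reflection of $\partial T$, and let $h$ map $T_1\to T_2$ by the identity of $T$ and $T_2\to T_1$ by a homeomorphism of $T$ fixing $\partial T$ and inducing $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. Then $h_*^2=A\oplus A$ and the eigenvalues of $h_*$ are $\pm\tau,\pm\tau^{-1}$ with $\tau=\frac{1+\sqrt5}2$. So $\Gamma(h)=\langle-1,\tau\rangle$ and $e(h)=2$.

Let $d(g)$ be the least integer such that whenever some positive power of $h:S_g\to S_g$ extends to $C$, some $h^j$ with $1\le j\le d(g)$ extends to $C$ itself. Section 1 shows $d(1)=3$.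

**Theorem 2.** Let $g\ge1$.

* (a) If some positive power of $h$ extends to $C$, then $h^{e(h)}$ extends to $C$.
* (b) If $e(h)=\prod_pp^{a_p}$, then $\sum_{p\text{ odd},\,a_p\ge1}\varphi(p^{a_p})\le2g$ and $2^{a_2}\le8g$.
* (c) $\log d(g)\sim\sqrt{2g\log(2g)}$ as $g\to\infty$.
* (d) Even when smaller $C'\subset C$ are allowed, as in the conjecture, every admissible $m$ satisfies $m(g)\ge g$ for $g\ge3$.

Theorem 1 is proved in Sections 3–7, Theorem 2 in Sections 8–10. Theorem 2 is not used for Theorem 1.

**Conventions.** We work in the PL category. Every homeomorphism of $S$ is isotopic to a PL one, and whether $f$ extends to $C$ depends only on the isotopy class of $f$. Indeed, let $f_0$ extend to $H$ and let $f_1$ be isotopic to $f_0$. Choose an isotopy $q_t$ of $S$ with $q_0=f_0^{-1}f_1$, $q_1=\mathrm{id}$, and let $Q$ be $(x,t)\mapsto(q_t(x),t)$ on a collar $S\times[0,1]$ of the exterior boundary $S\times0$ and the identity elsewhere. Then $HQ$ extends $f_1$.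

Put $N=N(C)=\ker(\pi_1(S)\to\pi_1(C))$. Since $C$ is obtained from $S\times[0,1]$ by attaching 2-handles and 3-balls, $\pi_1(S)\to\pi_1(C)$ is onto and $N$ is the normal closure of the attaching curves. For a homeomorphism $f$ of $S$, a path $p$ from the basepoint $*$ to $f(*)$ gives an automorphism $\phi:\gamma\mapsto p\,f(\gamma)\,\bar p$ of $\pi$, well defined up to inner automorphisms. As $N$ is normal, it makes sense to ask whether $\phi^k(N)=N$, and this does not depend on $p$.

If $f^k$ extends to $C$, then $\phi^k(N)=N$: the extension carries the kernel of $\pi_1(S,*)\to\pi_1(C,*)$ onto the corresponding kernel at $f^k(*)$, and changing the basepoint along a path in $S$ respects these kernels. So the problem has two halves. The algebraic half is to pass from $\phi^k(N)=N$ to $\phi(N)=N$. The topological half is to pass from $\phi(N)=N$ back to an extension of $f$.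

## 3. The homology kernel, and what it does not see

The torus suggests linear algebra. Its basic fact is this.

**Lemma 3.** Let $X$ be an invertible endomorphism of a finite-dimensional complex vector space and $k\ge1$ such that distinct eigenvalues of $X$ have distinct $k$-th powers. Then $X\in\mathbb C[X^k]$. In particular every $X^k$-invariant subspace is $X$-invariant.

*Proof.* On the generalized eigenspace of an eigenvalue $\lambda\ne0$ write $X=\lambda+\nu$ with $\nu$ nilpotent. Then
$$X^k-\lambda^k=\sum_{i\ge1}\binom ki\lambda^{k-i}\nu^i=\nu u,\qquad u=k\lambda^{k-1}+\nu\cdot(\text{a polynomial in }\nu).$$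
Here $u$ is a nonzero scalar plus a nilpotent, so it is invertible, and it commutes with $\nu$. So $\nu$ and $\nu u$ have the same nilpotency index, say $m_\lambda$. Since the $\lambda^k$ are distinct, the generalized eigenspaces of $X^k$ are those of $X$. So the minimal polynomials of $X$ and $X^k$ are $\prod(t-\lambda)^{m_\lambda}$ and $\prod(t-\lambda^k)^{m_\lambda}$, of equal degree. Hence $\dim\mathbb C[X^k]=\dim\mathbb C[X]$, and as $\mathbb C[X^k]\subset\mathbb C[X]$ they are equal. $\square$

A sensible person now takes $L=\ker(H_1(S;\mathbb Q)\to H_1(C;\mathbb Q))$. If $f^k$ extends to $C$, then $f_*^k(L)=L$. If no two distinct eigenvalues of $f_*$ have equal $k$-th powers, Lemma 3 gives $f_*(L)=L$. On the torus this finishes the problem, because $N=L\cap H_1(S;\mathbb Z)$ there.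

In higher genus the last implication, from $f_*(L)=L$ to "$f$ extends", is false. Let $c\subset S_2$ be a separating curve cutting $S_2$ into two one-holed tori, and let $C$ have the single attaching curve $c$. Since $c$ is null-homologous, $L=0$, and *every* $f$ preserves $L$. Take an essential arc in each one-holed torus and match the endpoints to get a closed curve $d$. It meets $c$ twice and forms no bigon with it, so its geometric intersection number is $i(c,d)=2$. Recall the textbook formula $i(T_a(b),b)=i(a,b)^2$ for the Dehn twist $T_a$. The curve $c'=T_d(c)$ is separating and $i(c,c')=4$. So $f=T_{c'}$ acts as the identity on $H_1$, while $i(f(c),c)=16$, so $f(c)$ is not isotopic to $c$. By Lemma 10 below, $c$ is the only meridian of $C$ up to isotopy, so $f$ does not extend to $C$. The space $L$ is blind to this $N$.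

We need finite-dimensional spaces that carry an action of $\phi$, that see all of $N$ in the limit, and whose eigenvalues we still control.

## 4. Truncated group algebras

For a group $G$ let $I_G\subset\mathbb Q[G]$ be the augmentation ideal, the kernel of $\sum a_xx\mapsto\sum a_x$. It is spanned by the elements $x-1$. The spaces we want are the $\mathbb Q[\pi]/I_\pi^n$. For $\pi=\mathbb Z^2=\langle x,y\rangle$, with $s=x-1$ and $t=y-1$, this is the truncated polynomial ring $\mathbb Q[s,t]/(s,t)^n$. In general the quotient for $n=2$ is $\mathbb Q\oplus H_1(\pi;\mathbb Q)$, so the homology attempt is the case $n=2$.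

A group $G$ is *residually free* if for each $1\ne y\in G$ there is a homomorphism $\theta$ from $G$ to a free group with $\theta(y)\ne1$. For example $\mathbb Z^2$ is residually free, by homomorphisms to $\mathbb Z$, and $\mathbb Z/2$ is not. For an automorphism $\phi$ of a finitely generated group $\pi$ let $\Gamma(\phi)$ be the multiplicative group generated by the eigenvalues of $\phi_*$ on $H_1(\pi;\mathbb Q)$.

**Proposition 4.** Let $\pi$ be a finitely generated group, $\phi\in\mathrm{Aut}(\pi)$ with $\Gamma(\phi)$ torsion-free, and $N\lhd\pi$ with $G=\pi/N$ residually free. If $\phi^k(N)=N$ for some $k\ge1$, then $\phi(N)=N$.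

The hypothesis on $G$ cannot simply be dropped. Let $\pi=\mathbb Z^2$, $\phi(a,b)=(a+b,b)$ and $N=\{(a,b):a\text{ even}\}$. Then $\Gamma(\phi)=1$ and $\phi^2(a,b)=(a+2b,b)$ preserves $N$, but $\phi(0,1)=(1,1)\notin N$. Here $G=\mathbb Z/2$.

*Proof.* Write $I=I_\pi$ and $A_n=\mathbb Q[\pi]/I^n$.

**Step 1: the eigenvalues on $A_n$.** This step makes Lemma 3 applicable to $A_n$. We have $I/I^2\cong H_1(\pi;\mathbb Q)$ by $x-1\mapsto[x]$. The multiplication map $(I/I^2)^{\otimes r}\to I^r/I^{r+1}$ is well defined, onto (as $I^r$ is spanned by products of $r$ elements of $I$) and equivariant for $\phi$. So $A_n$ has a finite filtration by the $I^r/I^n$ whose graded pieces, $0\le r<n$, are quotients of $H_1(\pi;\mathbb Q)^{\otimes r}$. Hence $A_n$ is finite-dimensional, and the eigenvalues of the automorphism $\phi_n$ induced by $\phi$ are products of $r$ eigenvalues of $\phi_*$ with $0\le r<n$. They all lie in $\Gamma(\phi)$. (This is why the group $\Gamma(\phi)$, and not only the eigenvalues, enters.) If two of them have equal $k$-th powers, their ratio is a torsion element of $\Gamma(\phi)$, so they are equal. Thus Lemma 3 applies to $\phi_n\otimes\mathbb C$.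

**Step 2: the shadow of $N$ in $A_n$ is $\phi_n$-invariant.** This step applies Lemma 3. Let $\rho:\mathbb Q[\pi]\to\mathbb Q[G]$ be the projection and $\mathfrak n=\ker\rho$. It is spanned by the elements $y(x-1)$ with $y\in\pi$, $x\in N$: sort an element of $\mathfrak n$ by cosets $yN$; its part in one coset is $\sum_xa_xyx$ with $\sum_xa_x=0$, which equals $\sum_xa_xy(x-1)$. Since $\phi^k(N)=N$, the subspace
$$J_n=(\mathfrak n+I^n)/I^n\subset A_n$$
is $\phi_n^k$-invariant. By Lemma 3, $J_n\otimes\mathbb C$ is $\phi_n$-invariant, hence so is $J_n$.

**Step 3: recovering $N$ from its shadows.** This step lets $n\to\infty$. Let $x\in N$. Then $x-1\in\mathfrak n$, so by Step 2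
$$\phi(x)-1\in\mathfrak n+I^n\quad\text{for every }n.$$
Apply $\rho$. The element $\bar y=\rho(\phi(x))\in G$ satisfies $\bar y-1\in I_G^n$ for every $n$. Let $\theta:G\to F$ be a homomorphism to a free group; then $\theta(\bar y)-1\in\bigcap_nI_F^n$.

Consider the Magnus expansion $F\to\mathbb Q\langle\langle X_i\rangle\rangle$, $x_i\mapsto1+X_i$, where the $x_i$ form a basis of $F$. (As $G$ is finitely generated, we may take $F$ of finite rank.) It is injective on $F$: for a nonempty reduced word $x_{i_1}^{e_1}\cdots x_{i_s}^{e_s}$, with $e_l\ne0$ and neighboring indices distinct, the monomials in the expansion are the $X_{i_1}^{m_1}\cdots X_{i_s}^{m_s}$. One of these equals $X_{i_1}\cdots X_{i_s}$, which has $s$ blocks, only if all $m_l$ are positive, hence all equal to $1$. So its coefficient is $e_1\cdots e_s\ne0$. The ideal $I_F$ maps into the power series without constant term, so $I_F^n$ maps into the series with no terms of degree $<n$. So $\theta(\bar y)-1$ maps to $0$ and $\theta(\bar y)=1$. This holds for every $\theta$. As $G$ is residually free, $\bar y=1$, that is, $\phi(x)\in N$.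

**Step 4: from inclusion to equality.** We have $\phi(N)\subset N$. Then $\phi^{k-1}(N)\subset N$, so $N=\phi^k(N)\subset\phi(N)\subset N$. $\square$

## 5. The fundamental group of a compression body is residually free

To use Proposition 4 we must know that $\pi/N\cong\pi_1(C)$ is residually free. That closed orientable surface groups of genus $\ge2$ are residually free is in G. Baumslag, *On generalised free products*, Math. Z. 78 (1962). We need it for several elements at once, so here is a direct argument.

**Lemma 5.** Let $P$ be a closed orientable surface group of genus $\ge1$ or a free group, and let $w_1,\dots,w_r\in P$ be nontrivial. There is a homomorphism from $P$ to a free group killing none of the $w_i$.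

*Proof.* If $P$ is free, take the identity. If $P=\mathbb Z^2$, take a homomorphism to $\mathbb Z$ whose kernel avoids the finitely many $w_i$. A closed orientable surface of genus $\gamma\ge2$ is a $(\gamma-1)$-fold cover of the surface of genus 2, so its group is a subgroup of the genus 2 group, and it suffices to treat genus 2.

**Step 1: matrices.** This step prepares a free group in which noncommutation is visible. The matrices $a=\begin{pmatrix}1&2\\0&1\end{pmatrix}$, $b=\begin{pmatrix}1&0\\2&1\end{pmatrix}$ freely generate a free group $F\subset SL_2(\mathbb Z)$ (a standard ping-pong fact). Let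
$$u=[a,b]=aba^{-1}b^{-1}=\begin{pmatrix}21&-8\\8&-3\end{pmatrix}.$$
It has trace $18$ and determinant $1$, so its eigenvalues are $\lambda=9+4\sqrt5>1$ and $\lambda^{-1}$. Let $\epsilon_1$ be an eigenvector for $\lambda$ over $\mathbb Q(\sqrt5)$ and $\epsilon_2$ its Galois conjugate, an eigenvector for $\lambda^{-1}$. Write $\tilde x$ for the matrix of $x$ in the basis $\epsilon_1,\epsilon_2$, so $\tilde u=\mathrm{diag}(\lambda,\lambda^{-1})$. Suppose $x\in F$ and $\tilde x$ has an off-diagonal entry equal to $0$. Then $x$ preserves one of the lines spanned by $\epsilon_1,\epsilon_2$; since $x$ has integer entries, by Galois conjugation it preserves the other. So $\tilde x$ is diagonal and $x$ commutes with $u$. In a free group the centralizer of $u\ne1$ is infinite cyclic. As the cyclically reduced word $aba^{-1}b^{-1}$ is not a proper power, this centralizer is $\langle u\rangle$. Thus for $x\in F\setminus\langle u\rangle$ both off-diagonal entries of $\tilde x$ are nonzero.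

**Step 2: the homomorphisms.** Let $F'$ be a copy of $F$, written $x\mapsto x'$. The genus 2 group is the amalgam $P=F*_{u=u'}F'$ (its relation is $[a,b]=[a',b']$). For $n\ge1$ define $\theta_n:P\to F$ by $x\mapsto x$ on $F$ and $x'\mapsto u^nxu^{-n}$ on $F'$. This is well defined, as $u'\mapsto u$, and it is injective on $F$ and on $F'$. We claim that for each $w\ne1$ in $P$ we have $\theta_n(w)\ne1$ for all large $n$. This proves the lemma, since finitely many $w_i$ then have a common $n$.

**Step 3: proof of the claim.** Whether $\theta_n$ kills $w$ depends only on the conjugacy class of $w$. If $w$ is conjugate into $F$ or $F'$ we are done. Otherwise $w$ is conjugate to an alternating product $z_1z_2'z_3z_4'\cdots z_{s-1}z_s'$ with $s\ge2$ even and all $z_i\in F\setminus\langle u\rangle$: write $w$ as an alternating product of elements of $F\setminus\langle u\rangle$ and $F'\setminus\langle u\rangle$. If the number of factors is odd, conjugate the first factor to the end, merge it with the last factor, and absorb the merged factor into a neighbor if it lies in $\langle u\rangle$; repeat until the number is even or $1$. If the number is even and the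 product starts in $F'$, conjugate the first factor to the end. Now
$$\theta_n(w)\sim z_1u^nz_2u^{-n}z_3u^n\cdots z_su^{-n},$$
where $\sim$ means conjugate. Let $E_{ij}$ be the matrix units. As $\lambda^{-n}\tilde u^n\to E_{11}$ and $\lambda^{-n}\tilde u^{-n}\to E_{22}$ for $n\to\infty$, the matrix of the right side, multiplied by $\lambda^{-ns}$, tends to
$$\tilde z_1E_{11}\tilde z_2E_{22}\tilde z_3E_{11}\cdots\tilde z_sE_{22}=(\tilde z_2)_{12}(\tilde z_3)_{21}\cdots(\tilde z_s)_{12}\;\tilde z_1E_{12},$$
which is nonzero by Step 1. If $\theta_n(w)=1$ for infinitely many $n$, the limit would be $\lim\lambda^{-ns}\mathrm{Id}=0$, a contradiction. $\square$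

**Lemma 6.** $\pi_1(C)$ is residually free.

*Proof.* Turn the handle decomposition upside down: $C$ is built from (closed orientable surfaces of genus $\ge1$)$\,\times I$, which are collars of the interior boundary, and balls by attaching 1-handles. So $\pi_1(C)=G_1*\dots*G_s*F$ with $G_l$ closed orientable surface groups of genus $\ge1$ and $F$ free. Given $1\ne w\in\pi_1(C)$ in free product normal form, use Lemma 5 to choose on each factor a homomorphism to a free group killing none of the syllables of $w$ in that factor. The free product of these homomorphisms goes to a free product of free groups, which is free. It maps $w$ to a nonempty reduced word with nontrivial syllables, hence to a nontrivial element. $\square$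

## 6. The kernel determines the compression body

Now the topological half. The claim is that $N$ remembers everything.

**Lemma 7.** Let $C_1,C_2$ be compression bodies with identifications $\iota_\nu:S\to\partial_eC_\nu$ of their exterior boundaries. If $\ker(\iota_1)_*=\ker(\iota_2)_*$, there is a homeomorphism $H:C_1\to C_2$ with $H\iota_1=\iota_2$.

*Proof.* The plan is to cut both manifolds along discs with the same boundary curves and to recognize the pieces. Let $N$ be the common kernel and $c=c_1\cup\dots\cup c_r\subset S$ the attaching curves of $C_1$, so $N=\langle\langle c\rangle\rangle$. Fix disjoint annular neighborhoods $c_i\times[-1,1]\subset S$ and let $S_l$ be the components of $S\setminus\bigcup c_i\times(-1,1)$. Let $C$ be either of $C_1,C_2$, with $S$ identified with $\partial_eC$. All that Steps 1–6 use about $C$ is that it is a compression body with exterior boundary $S$ and kernel $N=\langle\langle c\rangle\rangle$.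

**Step 1: disjoint discs.** We want disjoint properly embedded discs $D_i\subset C$ with $\partial D_i=c_i$. Suppose $D_1,\dots,D_{i-1}$ are found, and let $M$ be the component of $C$ cut along them that contains $c_i$. Since $C$ is recovered by gluing along discs, $\pi_1(M)$ is a free factor of $\pi_1(C)$, so it injects. As $c_i$ is null-homotopic in $C$, it is null-homotopic in $M$. By Dehn's lemma it bounds an embedded disc in $M$, which we may take properly embedded and disjoint from the scars, because $c_i$ is.

Choose disjoint product neighborhoods $D_i\times[-1,1]$ meeting $\partial C$ exactly in the annuli $c_i\times[-1,1]$ with the given parametrization. Let $D=\bigcup D_i$, let $D\times[-1,1]$ be the union of the neighborhoods, let $M_v$ be the components of $C\setminus D\times(-1,1)$, and let $F_l$ be the closed surface obtained from $S_l$ by adding the discs $D_i\times\{\pm1\}$ along its boundary circles. Each $F_l$ is a component of the boundary of some $M_v$.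

**Step 2: each $M_v$ contains exactly one $F_l$.** This makes the pieces on the surface correspond to those in the manifold. If $M_v$ meets $D\times[-1,1]$, it contains a scar and hence an $F_l$. Otherwise $M_v=C$ and $D=\emptyset$, because $C$ is connected, and $M_v\supset S$. So every $M_v$ contains at least one $F_l$.

Let $\mathcal G_S$ be the graph with vertices the $S_l$ and edges the $c_i$, and $\mathcal G_C$ the graph with vertices the $M_v$ and edges the $D_i$. The obvious map $\mathcal G_S\to\mathcal G_C$ is bijective on edges and, as just seen, surjective on vertices. Collapsing the $S_l$ and $M_v$ to vertices and projecting $c_i\times[-1,1]$ and $D_i\times[-1,1]$ to edges gives maps $S\to\mathcal G_S$ and $C\to\mathcal G_C$ that form a commutative square with $S\to C$. As the vertex pieces are connected, every edge loop lifts, so both maps are surjective on $\pi_1$; so is $S\to C$. Hence $\pi_1(\mathcal G_S)\to\pi_1(\mathcal G_C)$ is onto. Both graphs are connected with $r$ edges. Comparing the ranks of these free groups, with $V_S$ and $V_C$ the numbers of vertices, gives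
$$r-V_S+1\ge r-V_C+1,\qquad\text{so } V_C\ge V_S.$$
A surjection on vertices with $V_C\ge V_S$ is a bijection. So $\mathcal G_S\cong\mathcal G_C$. Write $M_l$ for the component containing $F_l$.

**Step 3: $\alpha_l:\pi_1(F_l)\to\pi_1(M_l)$ is an isomorphism.** This is the input for recognizing $M_l$. Put $Y=S\cup D\times[-1,1]$. It deformation retracts to $S\cup D$, so $\pi_1(Y)=\pi/\langle\langle c\rangle\rangle=\pi/N$. Since $\pi\to\pi_1(C)$ is onto with kernel $N$, the map $\pi_1(Y)\to\pi_1(C)$ is an isomorphism. Now $Y$ is the union of the $F_l$ and the $D_i\times[-1,1]$, and $C$ is the union of the $M_l$ and the $D_i\times[-1,1]$, glued according to the same graph. Choosing a maximal tree, $\pi_1(Y)\to\pi_1(C)$ is the map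
$$(*_l\,\pi_1(F_l))*\mathrm{Free}_b\longrightarrow(*_l\,\pi_1(M_l))*\mathrm{Free}_b$$
given by the free product of the $\alpha_l$ and the identity of $\mathrm{Free}_b$. It is injective, so each $\alpha_l$ is. It is surjective and commutes with the retractions onto the $l$-th factors: if $m\in\pi_1(M_l)$ is the image of $y$, then $m$ is also $\alpha_l$ of the retraction of $y$. So each $\alpha_l$ is surjective.

**Step 4: $C$ is irreducible.** Recall that this means that every sphere in the interior bounds a ball. We know that $C$ is obtained from (genus $\ge1$ surface)$\,\times I$ and balls, which are irreducible, by attaching 1-handles. Let $E$ be the union of the cocore discs of the 1-handles, and let $\Sigma\subset\operatorname{int}C$ be a sphere transverse to $E$. Induct on the number of circles in $\Sigma\cap E$. If there are none, $\Sigma$ lies in one of the irreducible pieces up to isotopy and bounds a ball.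

Otherwise let $\Delta\subset E$ be a disc bounded by an innermost circle, so $\Delta\cap\Sigma=\partial\Delta$. Surgery along $\Delta$ replaces $\Sigma$ by two disjoint spheres $\Sigma_1,\Sigma_2$ using the two ends of a product region $P=\Delta\times[-\epsilon,\epsilon]$, whose interior is disjoint from both. They meet $E$ in fewer circles, so they bound balls $B_1,B_2$ in $C$.

We show that $B_1,B_2$ are disjoint or nested. If $\Sigma_2\cap B_1=\emptyset$, then $B_1$ is connected and misses $\Sigma_2$, so $B_1\subset B_2$ or $B_1\cap B_2=\emptyset$. If $\Sigma_2\subset\operatorname{int}B_1$, then one side of $\Sigma_2$ lies in $B_1$ and the other contains $\partial C$. The latter is not a ball with boundary $\Sigma_2$, so $B_2\subset B_1$.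

If they are disjoint, $P$ does not lie in $B_1$, as one end of $P$ is on $\Sigma_2$, and similarly not in $B_2$. So $B_1\cup P\cup B_2$ is a ball with boundary $\Sigma$. If they are nested, say $B_2\subset\operatorname{int}B_1$, then one end of $P$ is in $\operatorname{int}B_1$, so $P\subset B_1$ and $\Sigma\subset B_1$. Pushing $\Sigma$ slightly into $\operatorname{int}B_1$, it bounds a ball by Alexander's theorem.

**Step 5: $M_l$ is irreducible.** A sphere $\Sigma\subset\operatorname{int}M_l$ bounds a ball $B$ in $C$ by Step 4. By invariance of domain $B\setminus\Sigma$ lies in the interior of $C$, so $B\cap\partial C=\emptyset$. Each $D_i\times[-1,1]$ is connected, disjoint from $\Sigma$ and meets $\partial C$, so it misses $B$. Hence $B\subset M_l$.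

**Step 6: the structure of $M_l$.** If $F_l$ is a sphere, its push-in bounds a ball in $M_l$. This ball is not the side containing the boundary component $F_l$, so it is the other side, and $M_l$ is a ball with boundary $F_l$. If $F_l$ has genus $\ge1$, we use the following theorem (Hempel, *3-Manifolds*, Theorem 10.2): if $M$ is a compact connected orientable irreducible 3-manifold and $F$ is a closed component of $\partial M$ of genus $\ge1$ such that $\pi_1(F)\to\pi_1(M)$ is an isomorphism, then $(M,F)\cong(F\times I,F\times0)$. With Steps 3 and 5 we get $(M_l,F_l)\cong(F_l\times I,F_l\times0)$.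

**Step 7: gluing.** Now we compare. Perform the construction in $C_1$ and in $C_2$, with the same curves, annuli and $S_l$, and denote the data by $D_i^\nu,F_l^\nu,M_l^\nu$, $\nu=1,2$. Choose homeomorphisms $D_i^1\to D_i^2$ that are the identity on $c_i$, and take their products with $\mathrm{id}_{[-1,1]}$. Together with the identity on the $S_l$ they define homeomorphisms $F_l^1\to F_l^2$. These extend to homeomorphisms $M_l^1\to M_l^2$, by coning if $F_l$ is a sphere and by the product structures otherwise. All these maps agree where they meet, so they fit together to a homeomorphism $H:C_1\to C_2$. It is the identity on the $S_l$ and on the annuli $c_i\times[-1,1]$, that is, $H\iota_1=\iota_2$. $\square$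

**Proposition 8.** Let $f$ be a homeomorphism of $S$ with automorphism $\phi$ of $\pi$. If $\phi(N)=N$, then $f$ extends to $C$.

*Proof.* Let $\iota:S\to\partial_eC$ be the given identification. The kernels of $\iota_*$ and $(\iota f)_*$ are $N$ and $\phi^{-1}(N)=N$. Lemma 7, applied to $(C,\iota)$ and $(C,\iota f)$, gives a homeomorphism $H:C\to C$ with $H\iota=\iota f$. $\square$

**Corollary 9.** If $\Gamma(f)$ is torsion-free and some positive power of $f$ extends to $C$, then $f$ extends to $C$.

*Proof.* If $f^k$ extends, then $\phi^k(N)=N$ by Section 2. Since $H_1(\pi;\mathbb Q)=H_1(S;\mathbb Q)$ with $\phi_*=f_*$, we have $\Gamma(\phi)=\Gamma(f)$. The group $\pi/N\cong\pi_1(C)$ is residually free by Lemma 6, so $\phi(N)=N$ by Proposition 4, and Proposition 8 applies. $\square$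

This is the guess of Section 1, with the right hypothesis.

## 7. Reduction mod 3 removes the torsion

*Proof of Theorem 1.* We need a bounded power of $h$ to which Corollary 9 applies. Let $j$ be the order of $h_*$ on $H_1(S;\mathbb F_3)$.

**Step 1: the bound on $j$.** The $j$ distinct powers of $h_*$ are nonzero elements of $\mathbb F_3[h_*]$, an algebra of dimension $\le2g$ by Cayley–Hamilton. So $1\le j\le3^{2g}-1<9^g$.

**Step 2: $\Gamma(h^j)$ is torsion-free.** Put $f=h^j$ and let $\mathcal O$ be the ring of all algebraic integers. Then $f_*=\mathrm{Id}+3Y$ on $H_1(S;\mathbb Z)$ with $Y$ an integer matrix, and $\det f_*=\pm1$. So the eigenvalues of $f_*$ are units of $\mathcal O$ lying in $1+3\mathcal O$. The units in $1+3\mathcal O$ form a group: products are clear, and $u^{-1}-1=-u^{-1}(u-1)$. Hence $\Gamma(f)\subset1+3\mathcal O$.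

Let $\zeta\in1+3\mathcal O$ be a root of unity. Then $(\zeta-1)/3$ is an algebraic integer all of whose conjugates have absolute value $\le2/3<1$. Its norm is an integer of absolute value $<1$, hence $0$, so $\zeta=1$. Thus $\Gamma(f)$ is torsion-free.

**Step 3: conclusion.** If $h^k$ extends to $C$, then $f^k=(h^k)^j$ extends to $C$, so $f=h^j$ extends to $C$ by Corollary 9. Take $C'=C$; if $C$ is nontrivial, so is $C'$. The function $m(g)=9^g$ is increasing and depends only on $g$. This proves Theorem 1 and the conjecture. $\blacksquare$

The exponent is not always the smallest: for the torus map of order $4$ it is $4$, although $h^2$ already extends to the solid torus.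

## 8. Roots of unity among products of eigenvalues

*Proof of Theorem 2(a).* Let $e=e(h)$. Then $\Gamma(h^e)=\{\gamma^e:\gamma\in\Gamma(h)\}$. If $\gamma^e$ is torsion, then $\gamma$ is a torsion element of $\Gamma(h)$, so $\gamma^e=1$. Thus $\Gamma(h^e)$ is torsion-free. If $h^k$ extends to $C$, so does $(h^e)^k$, and Corollary 9 applies to $h^e$. $\blacksquare$

For (b) the point is that a Galois group acts on the at most $2g$ eigenvalues, and it must act on them richly enough to move the roots of unity in $\Gamma(h)$.

*Proof of Theorem 2(b).* Let $n=2g$, let $\Lambda$ be the set of eigenvalues of $h_*$ (so $|\Lambda|\le n$), $K=\mathbb Q(\Lambda)$, $\mathcal G=\mathrm{Gal}(K/\mathbb Q)$, $\Gamma=\Gamma(h)$ and $e=e(h)$. The torsion subgroup of $\Gamma$ is $\mu_e\subset K$. The group $\mathcal G$ acts on $\Lambda$ and on $\Gamma$, and it surjects onto $\mathrm{Gal}(\mathbb Q(\mu_e)/\mathbb Q)=A=(\mathbb Z/e)^*=\prod_pA_p$, where $A_p=(\mathbb Z/p^{a_p})^*$.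

**Step 1: a nilpotent group that still surjects onto $A$.** This lets us treat the primes separately. Let $B\le\mathcal G$ be minimal among subgroups surjecting onto $A$, and $R=\ker(B\to A)$. A maximal subgroup of $B$ not containing $R$ would, together with $R$, generate $B$, so it would still surject onto $A$. Hence $R$ lies in every maximal subgroup, that is, in the Frattini subgroup $\Phi(B)$. Since $B/R\cong A$ is nilpotent, $B$ is nilpotent (Huppert, *Endliche Gruppen I*, III.3.5). The reason: for a Sylow subgroup $Q$ of $B$ the group $QR$ is normal in $B$, so $B=N_B(Q)R$ by the Frattini argument, and $R\le\Phi(B)$ forces $N_B(Q)=B$.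

So $B=\prod_\ell B_\ell$ is the product of its Sylow subgroups, and $B_\ell$ maps onto the Sylow $\ell$-subgroup of $A$. Let $\Lambda_i\cong B/H_i$ be the $B$-orbits on $\Lambda$. As subgroups of $B$ split along the primes, write $H_i=\prod_\ell H_{i,\ell}$, and put $B_{p'}=\prod_{\ell\ne p}B_\ell$, $H_{i,p'}=\prod_{\ell\ne p}H_{i,\ell}$.

**Step 2: the prime 2.** This step bounds $a=a_2$. If $a\ge3$, choose $\sigma\in B_2$ acting on $\mu_{2^a}$ by $\zeta\mapsto\zeta^5$, an automorphism of order $2^{a-2}$. Let $2^c\le n$ be the largest $\sigma$-orbit length on $\Lambda$; all of these lengths are powers of 2. Then $\sigma^{2^c}$ fixes $\Lambda$, hence $\Gamma\supset\mu_{2^a}$, pointwise. So $2^{a-2}\le2^c\le n$ and $2^a\le4n=8g$. If $a\le2$, then $2^a\le4\le8g$.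

**Step 3: isolating $\mu_{p^a}$ for an odd prime $p$ with $a=a_p\ge1$.** This step finds the orbits $\Lambda_i$ that can be responsible for $\mu_{p^a}$. Let $V=\Gamma\otimes\mathbb Z_p$. As $\Gamma$ is generated by $\Lambda$, $V$ is a quotient of $\mathbb Z_p[\Lambda]=\bigoplus_i\mathbb Z_p[\Lambda_i]$ as a $B$-module, and its torsion submodule is $\mu_{p^a}$. The group $B_{p'}$ acts on $\mu_{p^a}$ through a subgroup of the cyclic group $A_p$ of order prime to $p$, hence through a character $\omega_p:B_{p'}\to\mu_{p-1}\subset\mathbb Z_p^*$. Put
$$\varepsilon=|B_{p'}|^{-1}\sum_{b\in B_{p'}}\omega_p(b)^{-1}b\in\mathbb Z_p[B].$$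
This is an idempotent. It is central, since $B=B_p\times B_{p'}$ and $\omega_p$ is constant on conjugacy classes, and it acts as the identity on $\mu_{p^a}$. We have
$$\mathbb Z_p[\Lambda_i]=\mathbb Z_p[B_p/H_{i,p}]\otimes\mathbb Z_p[B_{p'}/H_{i,p'}].$$
In the second factor let $v$ be the class of the trivial coset. Substituting in the sum gives $\varepsilon bv=\omega_p(b)\varepsilon v$ for $b\in B_{p'}$, so $\varepsilon$ maps the second factor onto $\mathbb Z_p\,\varepsilon v$. For $b\in H_{i,p'}$ we have $bv=v$, so $(1-\omega_p(b))\varepsilon v=0$, where $1-\omega_p(b)$ is $0$ or a unit because the elements of $\mu_{p-1}$ are distinct mod $p$. Hence $\varepsilon v=0$ unless $\omega_p|_{H_{i,p'}}=1$. In that case the coefficient of $v$ in $\varepsilon v$ is $|H_{i,p'}|/|B_{p'}|\ne0$, so $\mathbb Z_p\,\varepsilon v\cong\mathbb Z_p$. So $\varepsilon\mathbb Z_p[\Lambda_i]$ is $0$ unless $\omega_p|_{H_{i,p'}}=1$, in which case it is isomorphic to $\mathbb Z_p[B_p/H_{i,p}]$ as a $B_p$-module.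

Let $\mathcal I_p$ be the set of $i$ with $\omega_p|_{H_{i,p'}}=1$. Then $\varepsilon V\supset\mu_{p^a}$ is a quotient of $\bigoplus_{i\in\mathcal I_p}\mathbb Z_p[B_p/H_{i,p}]$, so $\mathcal I_p\ne\emptyset$.

**Step 4: a long orbit.** This step picks one orbit $\Lambda_{i(p)}$ for each $p$. Choose $\sigma_p\in B_p$ acting on $\mu_{p^a}$ with order $p^{a-1}$ and trivially on $\mu_{q^{a_q}}$ for all $q\ne p$. This is possible because $B_p$ maps onto the Sylow $p$-subgroup of $\prod_qA_q$. Let $p^c$ be the largest length of a $\sigma_p$-orbit on $\bigsqcup_{i\in\mathcal I_p}B_p/H_{i,p}$. Then $\sigma_p^{p^c}$ acts trivially on $\varepsilon V\supset\mu_{p^a}$, so $c\ge a-1$. Hence there is $i(p)\in\mathcal I_p$ such that $\sigma_p$ has an orbit of length $\ge p^{a-1}$ on $B_p/H_{i(p),p}$.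

**Step 5: one orbit serving several primes is large.** Fix $i$ and let $T=\{p\text{ odd}:p\mid e,\ i(p)=i\}$. We claim
$$|\Lambda_i|\ge\prod_{q\in T}\varphi(q^{a_q}).\tag{1}$$
We have $|\Lambda_i|=\prod_\ell|B_\ell/H_{i,\ell}|$, so we fix a prime $\ell$. For $q\in T\setminus\{\ell\}$ we have $i\in\mathcal I_q$, so $H_{i,\ell}\subset H_{i,q'}\subset\ker\omega_q$, and $H_{i,\ell}$ acts trivially on $\mu_{q^{a_q}}$. So $H_{i,\ell}\subset W:=\ker\bigl(B_\ell\to\prod_{q\in T\setminus\{\ell\}}A_q\bigr)$. Writing $|\cdot|_\ell$ for the $\ell$-part of the order, and using that $B_\ell$ maps onto the Sylow $\ell$-subgroup of the product, we get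
$$|B_\ell/H_{i,\ell}|=|B_\ell/W|\,|W/H_{i,\ell}|,\qquad|B_\ell/W|=\prod_{q\in T\setminus\{\ell\}}|A_q|_\ell.$$
If $\ell\in T$, then $\sigma_\ell\in W$. As $W\lhd B_\ell$ contains $H_{i,\ell}$, it contains all conjugates of $H_{i,\ell}$, so all $W$-orbits on $B_\ell/H_{i,\ell}$ have size $|W/H_{i,\ell}|$. One of them contains a $\sigma_\ell$-orbit of length $\ge\ell^{a_\ell-1}=|A_\ell|_\ell$. So in all cases $|B_\ell/H_{i,\ell}|\ge\prod_{q\in T}|A_q|_\ell$. Multiplying over $\ell$ gives (1), since $|A_q|=\varphi(q^{a_q})$.

**Step 6: summation.** Each $\varphi(q^{a_q})$ with $q$ odd and $a_q\ge1$ is an integer $\ge2$, and $xy\ge x+y$ for $x,y\ge2$. So for $T\ne\emptyset$ the product in (1) is at least the sum. Summing over $i$ gives $\sum_{p\text{ odd},\,a_p\ge1}\varphi(p^{a_p})\le|\Lambda|\le2g$. $\blacksquare$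

## 9. Landau's function and the growth of $d(g)$

Recall Landau's function: the maximal order of an element of the symmetric group on $M$ letters. Landau's theorem says that its logarithm is $\sim\sqrt{M\log M}$. A product of distinct primes with sum $\le M$ is at most this function at $M$, by disjoint cycles.

*Proof of Theorem 2(c).* Put $n=2g$.

**Step 1: upper bound.** By (a), $d(g)\le\max_he(h)$, and we bound $e=e(h)$ by (b). Write the odd part of $e$ as $PP'$, where $P$ is the product of the odd primes with $a_p=1$ and $P'$ is the rest.

* If $r$ primes divide $P$, then $n\ge\sum(p-1)\ge2+4+\dots+2r=r(r+1)$. So $r\le\sqrt n$ and the sum of these primes is $\le n+\sqrt n$. So $P$ is at most Landau's function at $n+\lfloor\sqrt n\rfloor$, and $\log P\le(1+o(1))\sqrt{n\log n}$.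
* For $p\mid P'$ we have $p(p-1)\le\varphi(p^{a_p})\le n$, so $p\le\sqrt n+1$, and $p^{a_p}=\frac p{p-1}\varphi(p^{a_p})\le\frac32n$. By Chebyshev there are $O(\sqrt n/\log n)$ such primes, so $\log P'=O(\sqrt n)$.

With $2^{a_2}\le4n$ we get $\log e(h)\le(1+o(1))\sqrt{2g\log(2g)}$ uniformly in $h$.

**Step 2: building blocks for the lower bound.** We realize independent cyclic symmetries of different prime orders. Let $p_1,\dots,p_s$ be distinct odd primes with $\sum(p_i-1)\le2g$. Let $\Sigma_i$ be the closed surface $y^2=x^{p_i}-1$ of genus $\gamma_i=(p_i-1)/2$, with the order-$p_i$ homeomorphism $f_i$ multiplying $x$ by a primitive $p_i$-th root of unity. It has fixed points (those with $x=0$, for example), and its quotient is a sphere, with coordinate $y$. So $H_1(\Sigma_i;\mathbb Q)$ has dimension $p_i-1$ and no nonzero $f_i$-invariant vectors, as these correspond to $H_1$ of the quotient. Since $\mathbb Q[\mathbb Z/p_i]\cong\mathbb Q\oplus\mathbb Q(\zeta_{p_i})$, it is isomorphic to $\mathbb Q(\zeta_{p_i})$ as a $\mathbb Q[f_i]$-module. For $p_i\nmid k$ it is irreducible under $f_i^k$, which generates the same group.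

Choose invariant discs $\Delta_i\subset\operatorname{int}\Delta_i'$ around a fixed point on which $f_i$ is a rotation. Let $\hat f_i$ equal $f_i$ outside $\Delta_i'$ and the identity on $\Delta_i$, with rotation angle interpolated in $\Delta_i'\setminus\Delta_i$. Then $\hat f_i$ is isotopic to $f_i$.

**Step 3: the handlebody.** Let $W_i$ be a handlebody with boundary $\Sigma_i$, and let $W_0$ be a handlebody of genus $g-\sum\gamma_i\ge0$. Let $C$ be the genus-$g$ handlebody obtained by gluing the $W_i$ ($i\ge1$, along the $\Delta_i$) and $W_0$ (along a disc) to a ball. Let $h:S_g\to S_g$ equal $\hat f_i$ on $\Sigma_i\setminus\Delta_i$ and the identity elsewhere. We claim that $h^k$ extends to $C$ exactly when $p_i\mid k$ for all $i$.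

* If $p_i\mid k$ for all $i$, then $\hat f_i^k$ is isotopic to $f_i^k=\mathrm{id}$ on $\Sigma_i$. So it is the restriction of a homeomorphism $H_i$ of $W_i$ (use the isotopy in a collar and the identity elsewhere), and $H_i|_{\Delta_i}=\hat f_i^k|_{\Delta_i}=\mathrm{id}$. So the $H_i$ and the identity on the ball and on $W_0$ glue to an extension of $h^k$ to $C$.
* If $h^k$ extends to $C$, then $h_*^k$ preserves $\ker(H_1(S;\mathbb Q)\to H_1(C;\mathbb Q))=\bigoplus_{i\ge0}L_i$, where $L_i=\ker(H_1(\partial W_i;\mathbb Q)\to H_1(W_i;\mathbb Q))$. It also preserves each summand $H_1(\Sigma_i;\mathbb Q)$, hence each $L_i$. As $0<\dim L_i=\gamma_i<2\gamma_i$ for $i\ge1$, irreducibility forces $p_i\mid k$ for every $i\ge1$.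

So $d(g)\ge\prod p_i$.

**Step 4: choosing the primes.** For $0<\epsilon<1$ take all odd primes $\le x=(1-\epsilon)\sqrt{2g\log(2g)}$. By the prime number theorem, and since $\log x\sim\frac12\log(2g)$, we have $\sum_{p\le x}p\sim x^2/(2\log x)\sim(1-\epsilon)^2\,2g$, which is $<2g$ for large $g$. So these primes are allowed, and $\log\prod p_i\sim x$. Letting $\epsilon\to0$ gives $\log d(g)\ge(1-o(1))\sqrt{2g\log(2g)}$. $\blacksquare$

## 10. A rotation of $g$ one-holed tori, and a compression body with one meridian

The remaining part (d) allows smaller $C'$. To defeat them, we use a $C$ that has no room to shrink.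

**Lemma 10.** Let $c\subset S$ be a curve separating $S$ into two pieces of genus $\ge1$, and let $C$ have the single attaching curve $c$. Then $c$ is the only meridian of $C$ up to isotopy.

*Proof.* Let $D_c$ be the disc in $C$ bounded by $c$, the cocore when $C$ is viewed as two collars joined by a 1-handle. It cuts $C$ into $F_1\times I$ and $F_2\times I$, where $F_1,F_2$ are closed surfaces of genus $\ge1$, with a scar disc $\delta_i\subset F_i\times0$; and $S$ is the union of the surfaces $F_i\setminus\operatorname{int}\delta_i$ along $c$. Given a meridian, consider the properly embedded discs $D\subset C$, transverse to $D_c$, whose boundary is isotopic to it in $S$. Among them choose one with $|\partial D\cap c|$ minimal and, subject to this, with the fewest circles in $D\cap D_c$.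

**Step 1: no circles.** If there are circles, let $\Delta\subset D_c$ be bounded by an innermost one. Replace the subdisc of $D$ with boundary $\partial\Delta$ by $\Delta$, pushed off $D_c$. The boundary of $D$ is unchanged and there are fewer circles, a contradiction.

**Step 2: no arcs.** Suppose there are arcs. One that is outermost in $D$ cuts from $D$ a disc in some $F_i\times I$ whose boundary is $\beta\cup\alpha$, with $\beta\subset F_i\setminus\operatorname{int}\delta_i$ an arc of $\partial D$ meeting $c$ only in its endpoints, and $\alpha\subset\delta_i$ an arc. Since $\pi_1(F_i\times0)\to\pi_1(F_i\times I)$ is injective, the simple closed curve $\beta\cup\alpha$ is null-homotopic in $F_i$, so it bounds a disc $E\subset F_i$. The two halves of $\delta_i\setminus\alpha$ are disjoint from $\partial E$ and lie on the two sides of $\alpha$. As $E$ lies locally on one side of $\alpha$, exactly one of them lies in $E$. Removing that half from $E$ leaves a disc in $F_i\setminus\operatorname{int}\delta_i\subset S$ bounded by $\beta$ and an arc of $\partial\delta_i=c$, that is, a bigon between $\partial D$ and $c$. Other arcs of $\partial D$ inside this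 bigon have both ends on the side in $c$, and each cuts off a smaller bigon. Pushing $\partial D$ (and $D$ near it) across an innermost bigon, whose interior misses $\partial D$ and $c$, reduces $|\partial D\cap c|$. This contradicts minimality.

**Step 3: conclusion.** So $D\cap D_c=\emptyset$, and $\partial D\subset F_i\setminus\delta_i$ bounds a disc in $F_i$, again by injectivity on $\pi_1$. This disc must contain $\delta_i$, since $\partial D$ is essential in $S$. So $\partial D$ is parallel to $c$. $\square$

*Proof of Theorem 2(d).* Let $g\ge3$, and let $h$, $c$, $C$ be as in the last example of Section 1: $h$ is the order-$g$ rotation permuting the $g$ one-holed tori cyclically, and $c$ is the boundary of one of them. Then $h^g=\mathrm{id}$ extends to $C$. The curve $c$ separates $S_g$ into pieces of genus $1$ and $g-1$, so Lemma 10 applies.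

**Step 1: an extension over $C'$ fixes the class of $c$.** Let $C'\subset C$ be nontrivial with $h^j$ extending to $C'$, $j\ge1$. The meridians of $C'$ are meridians of $C$, and there is at least one, so $c$ is the only meridian of $C'$ up to isotopy. The extension carries meridians to meridians, so $h^j(c)$ is isotopic to $c$.

**Step 2: the translates of $c$ are pairwise non-isotopic.** The curve $h^i(c)$ splits $H_1(S;\mathbb Q)$ into the subspaces coming from its two sides, of dimensions $2$ and $2g-2\ge4$. An isotopy acts trivially on $H_1$, so isotopic curves have the same 2-dimensional subspace. These subspaces are the $H_1$ of the $g$ different tori, hence distinct.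

So $g\mid j$ and $j\ge g$. Every admissible $m$ therefore satisfies $m(g)\ge g$. $\blacksquare$

**Remark.** Part (c) gives the growth of the optimal exponent for extending to $C$ itself. If one is free to choose a smaller $C'$, the optimal bound lies between $g$ (for $g\ge3$) and $d(g)$; it is not determined here.
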